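# Perfect images of prosoluble groups

Throughout, $[x,y]=xyx^{-1}y^{-1}$, and for a group $G$ we write $G'=[G,G]$ for the abstract derived group, that is, the subgroup generated by all commutators, with no closure taken. The letter $p$ denotes a prime.

## 1. Finitely generated pro-$p$ groups have no perfect images

**Definition.** Let $G$ be a profinite group. An *image* of $G$ is a quotient $G/N$ by a normal subgroup $N$ that need not be closed; in other words, it is the image of $G$ under an arbitrary group homomorphism. A group $Q$ is *perfect* if $Q=Q'$. A *prosoluble* group is an inverse limit of finite soluble groups; equivalently, all its continuous finite images are soluble. A *pro-$p$* group is an inverse limit of finite $p$-groups, so pro-$p$ groups are prosoluble.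

A non-closed normal subgroup is easy to find. In a Cartesian product $\prod_k H_k$ of infinitely many nontrivial finite groups, the elements with finitely many nontrivial coordinates form a normal subgroup $\bigoplus_k H_k$ that is dense and proper. The quotient is an image of $\prod_k H_k$ in our sense, but it is not a continuous image.

Our question is whether a prosoluble group can have a nontrivial perfect image. If we allowed only closed normal subgroups $N$, the answer would be no at once: if $G/N\ne1$ with $N$ closed, then $G/N$ has a nontrivial finite continuous image, which is soluble and hence not perfect. If $G$ is soluble of finite derived length, then so is every image, and a perfect soluble group is trivial. In particular, a Cartesian product of finite soluble groups of bounded derived length has no nontrivial perfect image.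

There is one more case that can be settled completely by hand.

**Proposition 1.** A (topologically) finitely generated pro-$p$ group has no nontrivial perfect image.

Recall that $\Phi(G)$ denotes the Frattini subgroup. For a pro-$p$ group, $G/\Phi(G)$ is elementary abelian, so $G'\le\Phi(G)$; a subset generating $G$ modulo $\Phi(G)$ generates $G$ topologically; and $G/\Phi(G)$ is finite when $G$ is finitely generated.

**Step 1: commutators in a finite $p$-group.** This step shows that in a finite $p$-group $H=\langle y_1,\dots,y_d\rangle$, every element of $H'$ has the form $\prod_{i=1}^d[y_i,g_i]$ with $g_i\in H$. (This is in Dixon–du Sautoy–Mann–Segal, *Analytic Pro-p Groups*, Ch. 1, in the proof that $G'$ is closed.)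

We use induction on the nilpotency class $c$ of $H$. If $c\le1$, then $H'=1$ and there is nothing to do. Let $c\ge2$. The last term $\gamma_c=\gamma_c(H)$ of the lower central series is central and is generated by the $[h,g]$ with $h\in H$, $g\in\gamma_{c-1}$. Whenever $[y,z]$ is central,
$$[y,gz]=ygzy^{-1}z^{-1}g^{-1}=ygy^{-1}\,(yzy^{-1}z^{-1})\,g^{-1}=[y,g][y,z], \tag{1}$$
and whenever $[k,g]$ is central,
$$[hk,g]=h\,(kgk^{-1}g^{-1})\,gh^{-1}g^{-1}=[k,g][h,g].$$
So $(h,g)\mapsto[h,g]$ is multiplicative in each variable on $H\times\gamma_{c-1}$. Since the $y_i$ generate $H$, every element of $\gamma_c$ is a product $\prod_i[y_i,z_i]$ with $z_i\in\gamma_{c-1}$. Now let $x\in H'$. By induction applied to $H/\gamma_c$, we have $x=\prod_i[y_i,g_i]\cdot z$ with $z\in\gamma_c$. Write $z=\prod_i[y_i,z_i]$ as above. By (1) and the centrality of $[y_i,z_i]$, we get $x=\prod_i[y_i,g_iz_i]$.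

**Step 2: the derived group lies in the kernel.** Here we pass to the profinite group by compactness. Let $G$ be a finitely generated pro-$p$ group and $G/K$ a perfect image, so $G=KG'$. Since $G'\le\Phi(G)$, also $G=K\Phi(G)$. As $G/\Phi(G)$ is finite, we can pick $y_1,\dots,y_d\in K$ that generate $G$ modulo $\Phi(G)$, and they generate $G$ topologically. Put
$$S=\Big\{\prod_{i=1}^d[y_i,g_i]: g_1,\dots,g_d\in G\Big\}.$$
As a continuous image of $G^d$, the set $S$ is compact, hence closed. For each open normal subgroup $M$ of $G$, Step 1 applied to $G/M$ gives $SM=G'M$. Intersecting over all $M$ gives $S=\overline{G'}$. But $[y_i,g]=y_i\cdot gy_i^{-1}g^{-1}\in K$, because $K$ is normal. So $G'\le\overline{G'}=S\subset K$, and $G=KG'=K$. $\square$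

What changes when $G$ is not finitely generated? The set $S$ has to be built from infinitely many $y_i$, and an infinite product of elements of $K$ need not lie in $K$. For instance, let $H$ be a finite nonabelian $p$-group, $G=\prod_{k}H$ and $K=\bigoplus_kH$. Then $K$ contains a set of topological generators of $G$, all but finitely many of which lie in any given open subgroup, namely the union of the factors. But if $h=[h_1,h_2]\neq1$ in $H$, then the constant sequence $(h,h,\dots)$ is a commutator in $G$ and is not in $K$. This $G/K$ is soluble, so it is no counterexample, but the argument $\overline{G'}\le K$ has failed.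

There is also a constraint that holds without finite generation.

**Proposition 2.** A perfect image of any pro-$p$ group has no nontrivial finite quotient.

*Proof.* Let $Q$ be any finite image, in the abstract sense, of a pro-$p$ group $G$, and let $|Q|=p^ab$ with $p\nmid b$. Each $g\in G$ lies in the procyclic pro-$p$ group $\overline{\langle g\rangle}$, a quotient of $\mathbb Z_p$, in which $b$ is invertible. So $g=k^b$ for some $k\in G$. In $Q$ this gives $\bar g^{\,p^a}=\bar k^{\,|Q|}=1$. Every element of $Q$ has $p$-power order, so $Q$ is a $p$-group. A finite quotient of a perfect image of $G$ is a finite image of $G$ and is perfect; it is therefore a perfect finite $p$-group, hence trivial. $\square$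

So a nontrivial perfect image, if there is one, is an infinite group with no nontrivial finite quotients. Such images do exist: for every prime $p$ there is a countably based pro-$p$ group (in particular a prosoluble group) with a nontrivial perfect image. The proof is in ZFC.

## 2. A congruence subgroup of $\mathrm{SL}_3$, and what it asks of a commutative ring

Elementary matrices supply commutators: if $i,j,k$ are distinct, then $[e_{ik}(a),e_{kj}(b)]=e_{ij}(ab)$. So a group built from elementary matrices over an ideal $\mathfrak m$ has a chance to be perfect if every element of $\mathfrak m$ is a product of two elements of $\mathfrak m$. We now set up a profinite ring that will have a quotient of this kind.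

**Definition.** Put $F=\mathbb F_p$. Let $\Lambda=F[[x_1,x_2,\dots]]$ be the ring of all formal sums $\sum_M\lambda_MM$ over all finite monomials $M$ in countably many commuting variables. Let $R$ be the ideal of series with zero constant term.

For example, $\sum_kx_k$ and $\sum_kx_k^k$ lie in $R$; a series may involve infinitely many variables in a single degree. Products make sense because a monomial has only finitely many factorizations.

Put $\Lambda_k=F[x_1,\dots,x_k]/(x_1,\dots,x_k)^k$, a finite ring whose basis consists of the monomials in $x_1,\dots,x_k$ of degree less than $k$; for instance $\Lambda_1=F$. The rule $x_{k+1}\mapsto0$ gives a map $\Lambda_{k+1}\to\Lambda_k$. Each monomial $M$ belongs to the basis of $\Lambda_k$ for all large $k$, so a compatible family of elements of the $\Lambda_k$ is the same as a choice of one coefficient for each $M$. Thus $\Lambda=\varprojlim\Lambda_k$ is a profinite ring. If $r\in R$, then $(-r)^j$ involves only monomials of degree at least $j$, so $\sum_j(-r)^j$ converges coefficientwise and is inverse to $1+r$. Since every series with nonzero constant term is a scalar times an element of $1+R$, the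 ring $\Lambda$ is local with maximal ideal $R$.

Let
$$\Gamma=\ker\big(\mathrm{SL}_3(\Lambda)\to\mathrm{SL}_3(F)\big)=\varprojlim_k\Gamma_k,\qquad \Gamma_k=\ker\big(\mathrm{SL}_3(\Lambda_k)\to\mathrm{SL}_3(F)\big)\quad(k\ge1).$$
Let $\mathfrak m_k$ be the ideal of $\Lambda_k$ of elements with zero constant term. It is nilpotent and its order is a power of $p$. So $1+M_3(\mathfrak m_k)$ is a group of $p$-power order, and its subgroup $\Gamma_k$ is a finite $p$-group. Hence $\Gamma$ is a countably based pro-$p$ group.

The two main theorems are these.

**Theorem A.** There is a (non-closed) ideal $N\subset R$ of $\Lambda$ with $x_1\notin N$ such that every $r\in R$ is congruent mod $N$ to $a^p$ for some $a\in R$.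

**Theorem B.** With $N$ as in Theorem A, the image of $\Gamma$ in $\mathrm{SL}_3(\Lambda/N)$ is a nontrivial perfect group. Every element of it is a product of at most 14 commutators.

We first derive Theorem B from Theorem A. Let $\mathfrak m=R/N$, an ideal of $\Lambda/N$, and let $Q$ be the image of $\Gamma$ in $\mathrm{SL}_3(\Lambda/N)$. Write $e_{ij}(r)=1+rE_{ij}$ for $i\ne j$, and
$$h_{12}(u)=\mathrm{diag}(u,u^{-1},1),\qquad h_{23}(u)=\mathrm{diag}(1,u,u^{-1}).$$

**Step 1: generators of $Q$.** We show that every element of $Q$ is a product of six elementary matrices $e_{ij}(s)$ with $s\in\mathfrak m$, one $h_{12}(u)$ and one $h_{23}(u')$, with $u,u'\in1+\mathfrak m$.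

Let $g\in\Gamma$. Its diagonal entries lie in $1+R$, so they are units, and its off-diagonal entries lie in $R$. Subtract from rows 2 and 3 the multiples of row 1, with coefficients $g_{i1}/g_{11}\in R$, that clear the first column. The other entries of rows 2 and 3 change by elements of $R$, so the shape is preserved. Then clear the $(3,2)$ entry with row 2 in the same way. What remains is upper triangular with diagonal entries $u_1,u_2,u_3\in1+R$ and entries in $R$ above the diagonal. Dividing row $i$ by $u_i$, we get
$$g=\ell\,d\,w,\qquad d=\mathrm{diag}(u_1,u_2,u_3),$$
with $\ell$ lower and $w$ upper unitriangular and off-diagonal entries in $R$. Multiplying out,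
$$e_{21}(a)e_{31}(b)e_{32}(c)=1+aE_{21}+bE_{31}+cE_{32},\qquad e_{23}(c)e_{13}(b)e_{12}(a)=1+aE_{12}+bE_{13}+cE_{23},$$
so $\ell$ and $w$ are products of three elementary matrices over $R$ each. Since $\det g=1$, we have $u_1u_2u_3=1$, and
$$h_{12}(u_1)\,h_{23}(u_1u_2)=\mathrm{diag}\big(u_1,\ u_1^{-1}u_1u_2,\ (u_1u_2)^{-1}\big)=d.$$
Reducing modulo $N$ proves the claim. Conversely, each $e_{ij}(s)$ with $s\in\mathfrak m$ lifts to some $e_{ij}(r)\in\Gamma$, so it lies in $Q$.

**Step 2: elementary matrices are commutators.** By Theorem A, every $s\in\mathfrak m$ has the form $s=a^p=ab$ with $a\in\mathfrak m$ and $b=a^{p-1}\in\mathfrak m$ (note $p-1\ge1$). Let $\{i,j,k\}=\{1,2,3\}$. Then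
$$e_{ik}(a)e_{kj}(b)=1+aE_{ik}+bE_{kj}+abE_{ij},\qquad e_{kj}(b)e_{ik}(a)=1+aE_{ik}+bE_{kj},$$
and multiplying the second product on the left by $e_{ij}(ab)$ gives the first, because $E_{ij}E_{ik}=E_{ij}E_{kj}=0$. Hence $e_{ij}(s)=[e_{ik}(a),e_{kj}(b)]$ is a commutator of elements of $Q$.

**Step 3: the diagonal factors.** We write $h_{12}(u)$, for $u\in1+\mathfrak m$, as a product of four elementary matrices over $\mathfrak m$. Let $u=1+s=1+ab$ with $a,b\in\mathfrak m$ as in Step 2; $u$ is a unit because elements of $1+R$ are. In the upper left $2\times2$ block,
$$e_{12}(a)e_{21}(b)=\begin{pmatrix}1+ab&a\\ b&1\end{pmatrix},\qquad e_{21}(b/u)\,h_{12}(u)\,e_{12}(a/u)=\begin{pmatrix}1&0\\ b/u&1\end{pmatrix}\begin{pmatrix}u&a\\0&u^{-1}\end{pmatrix}=\begin{pmatrix}u&a\\ b&(ab+1)/u\end{pmatrix}.$$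
These are equal since $u=1+ab$. Therefore
$$h_{12}(u)=e_{21}(-b/u)\,e_{12}(a)\,e_{21}(b)\,e_{12}(-a/u).$$
The same computation with indices $2,3$ in place of $1,2$ handles $h_{23}(u')$.

**Step 4: counting.** Every element of $Q$ is a product of at most $6+4+4=14$ elementary matrices over $\mathfrak m$, each of which is a commutator in $Q$. So $Q=[Q,Q]$. Finally, $Q\neq1$, because $x_1\notin N$ gives $e_{12}(x_1+N)\ne1$. This proves Theorem B. $\square$

Explicitly, $Q=\Gamma/\big(\Gamma\cap(1+M_3(N))\big)$. Once Theorem A is proved, the pro-$p$ group $\Gamma$ has the nontrivial perfect image $Q$, and the question has the answer yes. Everything now rests on commutative algebra in $\Lambda$.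

## 3. Countably many roots, and a telescoping series

*The ideal $N$ cannot be closed.* Let $N\subset R$ be any ideal modulo which every $r\in R$ is congruent to the $p$-th power of an element of $R$. If $r\equiv a^p$ and $a\equiv b^p$ mod $N$, then $a=b^p+\nu$ with $\nu\in N$, so $a^p=b^{p^2}+\nu^p$ and $r\equiv b^{p^2}$ mod $N$. Repeating this, for each $k$ we find $a_k\in R$ with $r-a_k^{p^k}\in N$. All monomials of $a_k^{p^k}$ have degree at least $p^k$, so $a_k^{p^k}\to0$ in $\Lambda$. Thus $r$ is a limit of elements of $N$, and $N$ is dense in $R$. If moreover $x_1\notin N$, then $N\ne R$ and $N$ is not closed. So the word "non-closed" in Theorem A comes for free.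

*A toy case.* Let us ask for roots of the variables only. Let $N_0$ be the ideal generated by all $x_k-x_{k+1}^p$, $k\ge1$. Then $x_1\notin N_0$. Indeed, an expression of $x_1$ as a $\Lambda$-combination of generators uses only those with $k\le L$ for some $L\ge1$. Define a ring homomorphism
$$\Lambda\to F[\tau]/(\tau^{p^L+1}),\qquad x_k\mapsto\tau^{p^{L+1-k}}\ (k\le L+1),\quad x_k\mapsto0\ (k>L+1).$$
It makes sense because only finitely many variables are sent to nonzero elements, and these are nilpotent. It kills $x_k-x_{k+1}^p$ for $k\le L$, but sends $x_1$ to $\tau^{p^L}\ne0$. This little test, a map to a truncated polynomial ring adapted to the finitely many relations in use, is the pattern for the whole proof.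

*Extending by continuity fails.* The ideal $N_0$ was built to provide roots for the $x_k$, whereas we need them for all infinite sums. The natural thing to try is the shift: let $\varphi:\Lambda\to\Lambda$ be the continuous ring homomorphism with $\varphi(x_k)=x_{k+1}$, and impose $r\equiv\varphi(r)^p$ for every $r\in R$. Now consider
$$r=x_1+x_2^p+x_3^{p^2}+\cdots=\sum_{j\ge0}x_{1+j}^{p^j}.$$
Here $\varphi(r)=\sum_{j\ge0}x_{2+j}^{p^j}$ and $\varphi(r)^p=\sum_{j\ge0}x_{2+j}^{p^{j+1}}=r-x_1$. So $r-\varphi(r)^p=x_1$, and the ideal contains $x_1$. The ideal even equals $R$: with $\psi(r)=\varphi(r)^p$, an additive map that multiplies degrees of monomials by $p$, any $t\in R$ satisfies $t=r-\psi(r)$ for $r=\sum_j\psi^j(t)$.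

The failure is exact: a single series $r$ has been given a root $a$ with $r-a^p=x_1$. For any given $a$ there is always such an $r$, namely $x_1+a^p$. So the root $a$ assigned to $r$ must be chosen with $r$ in view, and it must also be independent of the choices already made. We will choose the roots one at a time, and choose them all among linear forms.

## 4. One relation

Let $E$ be the $F$-space with basis $e_1,e_2,\dots$, consisting of finite linear combinations; for $v\in E$ write $v=\sum_kv^{(k)}e_k$. A functional $a\in E^*$ is an arbitrary sequence of values $a(e_k)$, and we identify it with the linear form $\sum_ka(e_k)x_k\in R$, where infinite sums are allowed. In particular $x_1$ is the first coordinate functional. The space $E$ is countable, while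
$$|E^*|=2^{\aleph_0}=|R| .$$

For $c_0,\dots,c_m\in E$ and $f\in\Lambda$, let $f(T_0c_0+\dots+T_mc_m)\in F[[T_0,\dots,T_m]]$ be the result of substituting $x_k\mapsto\sum_jT_jc_j^{(k)}$. This is zero for almost all $k$, so only finitely many variables survive, and the substitution is a well-defined ring homomorphism in $f$. For a linear form $a\in E^*$,
$$a\Big(\sum_jT_jc_j\Big)=\sum_ja(c_j)T_j. \tag{2}$$

Suppose that a single relation sufficed: $x_1=u(r-a^p)$ with $a\in E^*$. We want a contradiction from a homomorphism $\mathrm{ev}:\Lambda\to B=F[\tau]/(\tau^{p+1})$ that kills $r-a^p$ but not $x_1$. Move along $e_1$ at speed $\tau^p$ and add a correction in another direction $c_1\in E$: let $\mathrm{ev}$ be the substitution $f\mapsto f(T_0e_1+T_1c_1)$ followed by $T_0\mapsto s_0=\tau^p$, $T_1\mapsto s_1$, with $s_1\in(\tau)$ to be found. Suppose that $c_1$ has three properties: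

1. $x_1(c_1)=0$;
2. $r(T_0e_1+T_1c_1)\equiv r(T_0e_1)$ modulo $(T_0,T_1)^{p+1}$, so that $r$ does not see the direction $c_1$;
3. $a(c_1)=1$, so that $a$ does see it.

Then $\mathrm{ev}(x_1)=\tau^p\ne0$. Next, $\mathrm{ev}(r)$ is the value of $r(T_0e_1)$ at $T_0=\tau^p$, which is $\lambda\tau^p$, where $\lambda\in F$ is the coefficient of $x_1$ in $r$. This has the $p$-th root $\lambda\tau$ in $B$, as $\lambda^p=\lambda$ in $\mathbb F_p$. By (2), $\mathrm{ev}(a)=a(e_1)\tau^p+s_1$. Choose $s_1=\lambda\tau-a(e_1)\tau^p$. Then $\mathrm{ev}(a)^p=\lambda\tau^p=\mathrm{ev}(r)$, so $\mathrm{ev}(x_1)=0$, a contradiction.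

So one relation is harmless as long as $a$ does not vanish on all the directions invisible to $x_1$ and $r$. With several relations we will want a triangular system: each $c_i$ is invisible to the data up to $r_i$, but is seen by $a_i$. Later series $r_j$ may see $c_i$, which does no harm, because their roots are corrected later. The next section shows that the invisible directions are plentiful, so that almost every $a$ qualifies.

## 5. Directions invisible to finitely many series

**Definition.** For a finite $P\subset R$, a finite tuple $c=(c_0,\dots,c_m)$ in $E$, and $n\ge2$, let $C(P,c,n)$ be the set of $v\in E$ such that for all $f\in P$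
$$f(T_0c_0+\dots+T_mc_m+Tv)\equiv f(T_0c_0+\dots+T_mc_m)\pmod{(T_0,\dots,T_m,T)^n}. \tag{3}$$

Three examples, each by direct substitution.

* Let $P=\{x_1x_2\}$, $c=(e_1)$, $n=3$. Then $f(T_0e_1+Tv)=v^{(2)}T_0T+v^{(1)}v^{(2)}T^2$ and $f(T_0e_1)=0$, so $C=\{v:v^{(2)}=0\}$. The functionals vanishing on $C$ are the $p$ multiples of $x_2$.
* Let $P=\{x_1x_2\}$, $c=(e_3)$, $n=3$. Then $f(T_0e_3+Tv)=v^{(1)}v^{(2)}T^2$, so $C=\{v:v^{(1)}v^{(2)}=0\}$. This is not a subspace, but it contains every $e_k$, so only $a=0$ vanishes on it.
* Let $P=\{a\}$ with $a\in E^*$, and take any $c$ and $n\ge2$. By (2) the difference of the two sides of (3) is $a(v)T$, so $C=\ker a$.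

The set $C(P,c,n)$ is closed under multiplication by scalars $\lambda\in F$: substitute $T\mapsto\lambda T$ in (3).

We recall the Chevalley–Warning theorem. If polynomials over $F$ in $D$ variables have degrees summing to less than $D$, then the number of their common zeros in $F^D$ is divisible by $p$. In particular, if they have no constant terms, then $0$ is a common zero, so there is a nonzero one.

**Lemma 3.** Only finitely many $a\in E^*$ vanish on $C(P,c,n)$.

**Step 1: membership is a system of equations of bounded total degree.** We restrict attention to a finite-dimensional subspace. Let $w_1,\dots,w_D\in E$ be linearly independent, and for $f\in P$ consider $f\big(\sum_jT_jc_j+\sum_iY_iw_i\big)\in F[[T_0,\dots,T_m,Y_1,\dots,Y_D]]$. Modulo terms of degree at least $n$ it is a polynomial. Group its terms as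
$$\sum_{i_0,\dots,i_m,\,j}T_0^{i_0}\cdots T_m^{i_m}\,\Phi_{f,i_0,\dots,i_m,j}(Y_1,\dots,Y_D),\qquad i_0+\dots+i_m+j<n,$$
where $\Phi_{f,i_0,\dots,i_m,j}$ is zero or a form of degree $j$ over $F$. The part with $j=0$ comes from setting $Y=0$, so it is $f(\sum_jT_jc_j)$ up to degree $n$. Let $v=\sum_iy_iw_i$ with $y\in F^D$. Substituting $Y_i=Ty_i$ turns the expression into $f(\sum_jT_jc_j+Tv)$, in which $T_0^{i_0}\cdots T_m^{i_m}T^j$ has coefficient $\Phi_{f,i_0,\dots,i_m,j}(y)$. Hence $v\in C(P,c,n)$ if and only if $y$ is a common zero of all the forms $\Phi_{f,i_0,\dots,i_m,j}$ with $f\in P$, $j\ge1$ and $i_0+\dots+i_m+j<n$. These have no constant term, and their degrees sum to at most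
$$D_0=|P|\sum_{j=1}^{n-1}j\binom{n-1-j+m+1}{m+1},$$
since the binomial coefficient counts the tuples $(i_0,\dots,i_m)$ with sum at most $n-1-j$. The point is that $D_0$ depends only on $|P|$, $m$ and $n$, and not on $D$.

**Step 2: the span has finite codimension.** Take $D=D_0+1$. By the Chevalley–Warning theorem there is a common zero $y\ne0$, so every $D$-dimensional subspace of $E$ contains a nonzero element of $C(P,c,n)$. If $\operatorname{span}C(P,c,n)$ had codimension at least $D$, then $D$ vectors independent modulo it would span a $D$-dimensional subspace meeting it trivially, a contradiction. So the codimension is less than $D$, and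
$$\{a\in E^*:a|_{C(P,c,n)}=0\}\cong\big(E/\operatorname{span}C(P,c,n)\big)^*$$
is the dual of a finite-dimensional space over a finite field. It is finite. $\square$

## 6. Choosing continuum many roots

Let $\mathfrak c$ be the initial ordinal of cardinality $2^{\aleph_0}$, and enumerate $R=\{r_\alpha:\alpha<\mathfrak c\}$ without repetition. By transfinite recursion we choose $a_\alpha\in E^*$ for $\alpha<\mathfrak c$ such that the following holds.

$(*)$ For every finite $P\subset\{x_1\}\cup\{r_\beta:\beta\le\alpha\}\cup\{a_\beta:\beta<\alpha\}$, every finite tuple $c$ in $E$ and every $n\ge2$, the functional $a_\alpha$ does not vanish identically on $C(P,c,n)$.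

**The choice is possible.** Suppose that $a_\beta$ is chosen for all $\beta<\alpha$. The set from which $P$ is taken has at most $\max(|\alpha|,\aleph_0)$ elements, hence at most $\max(|\alpha|,\aleph_0)$ finite subsets. The space $E$ is countable, so there are countably many pairs $(c,n)$. So there are at most $\max(|\alpha|,\aleph_0)<2^{\aleph_0}$ triples $(P,c,n)$; here $|\alpha|<2^{\aleph_0}$ because $\mathfrak c$ is an initial ordinal. By Lemma 3 each triple excludes finitely many functionals, so in total fewer than $2^{\aleph_0}=|E^*|$ are excluded, and some $a_\alpha\in E^*$ remains.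

Note that $P$ may contain $r_\alpha$ itself, so $a_\alpha$ is chosen with $r_\alpha$ in view. Also, taking $P=\{a_\beta\}$ with $\beta<\alpha$, the third example above shows that $a_\alpha$ does not vanish on $\ker a_\beta$, so $a_\alpha$ is not a multiple of $a_\beta$. This avoids the collision of Section 3: if $r_\alpha=x_1+a_\beta^p$, then its root $a_\alpha$ is not $a_\beta$.

Let $N$ be the ideal of $\Lambda$ generated by all $r_\alpha-a_\alpha^p$, $\alpha<\mathfrak c$. Since $r_\alpha,a_\alpha\in R$, we have $N\subset R$, and every element of $R$ is some $r_\alpha\equiv a_\alpha^p$ mod $N$. By Section 3, $N$ is automatically non-closed once $x_1\notin N$. So Theorem A is reduced to one statement: $x_1\notin N$.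

## 7. Finitely many relations do not reach $x_1$

Suppose that $x_1\in N$. Collecting terms, we can write
$$x_1=\sum_{i=1}^Lu_i\,(r_{\alpha_i}-a_{\alpha_i}^p),\qquad\alpha_1<\dots<\alpha_L,\quad u_i\in\Lambda, \tag{4}$$
and $L\ge1$ because $x_1\ne0$. Write $r_i,a_i$ for $r_{\alpha_i},a_{\alpha_i}$, and put $n=p^L+1$. We will build a ring homomorphism from $\Lambda$ to $B=F[\tau]/(\tau^n)$ that kills every $r_i-a_i^p$ but not $x_1$.

**Step 1: directions.** We choose vectors $c_0,\dots,c_L$ that make the problem triangular. Let $c_0=e_1$. For $i=1,\dots,L$ in turn, let
$$P_i=\{x_1,\ r_1,\dots,r_i,\ a_1,\dots,a_{i-1}\}.$$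
Since $\alpha_1<\dots<\alpha_L$, this is a set of the kind allowed in $(*)$ for $\alpha=\alpha_i$. So $a_i$ does not vanish on $C(P_i,(c_0,\dots,c_{i-1}),n)$. This set is closed under scalars, so we may choose $c_i$ in it with $a_i(c_i)=1$. Then the following hold.

(i) For $1\le i\le L$,
$$r_i\Big(\sum_{j=0}^LT_jc_j\Big)\equiv r_i\Big(\sum_{j<i}T_jc_j\Big)\pmod{(T_0,\dots,T_L)^n}.$$
Indeed, for $j\ge i$ we have $r_i\in P_j$, so the choice of $c_j$ gives $r_i\big(\sum_{l\le j}T_lc_l\big)\equiv r_i\big(\sum_{l<j}T_lc_l\big)$ modulo $(T_0,\dots,T_j)^n$. Apply this for $j=L,L-1,\dots,i$.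

(ii) If $j>i\ge1$, then $a_i(c_j)=0$. Indeed $a_i\in P_j$, and by (2) the two sides of (3) differ by $a_i(c_j)T_j$. This is linear and vanishes modulo terms of degree $n\ge2$, so its coefficient is zero.

(iii) In the same way $x_1\in P_j$ gives $x_1(c_j)=0$ for $j\ge1$, while $x_1(c_0)=x_1(e_1)=1$.

**Step 2: rooms with roots.** We need to know which elements of $B$ have $p$-th roots, and to keep track of where those roots live. For $0\le i\le L$ let $J_i\subset B$ be the $F$-span of all $\tau^{kp^{L-i}}$ with $k\ge1$. Then $J_0\subset J_1\subset\dots\subset J_L=(\tau)$, and each $J_i$ is closed under multiplication. For $i\ge1$, every element of $J_{i-1}$ is a $p$-th power of an element of $J_i$: since $\lambda^p=\lambda$ for $\lambda\in\mathbb F_p$ and $B$ has characteristic $p$,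
$$\sum_k\lambda_k\tau^{kp^{L-i+1}}=\Big(\sum_k\lambda_k\tau^{kp^{L-i}}\Big)^p. \tag{5}$$
Each extraction of a root costs one step in the chain of the $J_i$. There are $L$ steps available, and there are $L$ relations.

**Step 3: the point.** We now choose $s_0,\dots,s_L\in(\tau)$ and define the homomorphism. For any such choice, let $\mathrm{ev}:\Lambda\to B$ be the composite of $f\mapsto f\big(\sum_{j=0}^LT_jc_j\big)$ modulo $(T_0,\dots,T_L)^n$ with $T_j\mapsto s_j$. It is a well-defined ring homomorphism, because $(\tau)^n=0$ in $B$. By (i), the value $\mathrm{ev}(r_i)$ depends only on $s_0,\dots,s_{i-1}$; so we may use $\rho_i=\mathrm{ev}(r_i)$ before $s_i,\dots,s_L$ are chosen.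

Put $s_0=\tau^{p^L}\in J_0$. Let $1\le i\le L$ and suppose that $s_j\in J_j$ has been chosen for all $j<i$. All these $s_j$ lie in $J_{i-1}$. By (i), $\rho_i$ is a polynomial in $s_0,\dots,s_{i-1}$ without constant term, as $r_i\in R$. Since $J_{i-1}$ is closed under multiplication, $\rho_i\in J_{i-1}$. By (5), $\rho_i=\sigma_i^p$ with $\sigma_i\in J_i$. Set
$$s_i=\sigma_i-\sum_{j<i}a_i(c_j)s_j\in J_i .$$
This continues up to $i=L$.

**Step 4: the contradiction.** We evaluate (4). By (2), then (ii) and $a_i(c_i)=1$,
$$\mathrm{ev}(a_i)=\sum_{j=0}^La_i(c_j)s_j=s_i+\sum_{j<i}a_i(c_j)s_j=\sigma_i .$$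
So $\mathrm{ev}(r_i-a_i^p)=\rho_i-\sigma_i^p=0$ for $i=1,\dots,L$, and (4) gives $\mathrm{ev}(x_1)=0$. But by (iii), $\mathrm{ev}(x_1)=s_0=\tau^{p^L}$, which is nonzero in $B$ because $n=p^L+1$. This contradiction shows that $x_1\notin N$, and Theorem A is proved. With it, Theorem B holds. $\square$

In the toy case of Section 3 we had $r_i=x_i$, $a_i=x_{i+1}$, and the construction with $c_i=e_{i+1}$ gives back $s_i=\tau^{p^{L-i}}$, the map used there.

## 8. Free groups and Cartesian products

**Theorem C.**
1. A free pro-$p$ group of rank $d$ has a nontrivial perfect image iff $d$ is infinite. The same holds for free prosoluble groups.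
2. The Cartesian product $\prod_k\Gamma_k$ of finite $p$-groups has a nontrivial perfect image.
3. A finitely generated pro-$p$ group has no nontrivial perfect image. A perfect image of any pro-$p$ group has no nontrivial finite quotient.

Part 3 is Propositions 1 and 2.

**Definition.** A subset $X$ of a profinite group *converges to $1$* if every open subgroup contains all but finitely many elements of $X$; similarly for a map from a set $X$ to a profinite group. The *free pro-$p$ group of rank $d$* is the pro-$p$ group topologically generated by a set $X$ of cardinality $d$ converging to $1$, such that every map from $X$ to a pro-$p$ group that converges to $1$ extends uniquely to a continuous homomorphism. The free prosoluble group is defined in the same way with prosoluble groups.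

For example, the free pro-$p$ group of rank $1$ is $\mathbb Z_p$. The general background is in Ribes–Zalesskii, *Profinite Groups*, §§2.4, 2.6, 3.3. Note that a continuous homomorphism between profinite groups has closed image, so it is onto as soon as its image contains a set of topological generators.

**Proof of part 1, finite rank.** If $d$ is finite, the pro-$p$ case is Proposition 1. For the prosoluble case we quote a known fact without proof: a (topologically) finitely generated prosoluble group cannot have a nontrivial perfect image.

**Proof of part 1, infinite rank.** The purpose is to map the free group onto $\Gamma$, and hence onto $Q$. Let $X$ be an infinite basis of a free pro-$p$ group and $Y\subset X$ countably infinite. Map $Y$ identically to the basis of the free pro-$p$ group on $Y$, and $X\setminus Y$ to $1$. This converges to $1$, so it extends to a continuous homomorphism, and that homomorphism is onto.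

Next we check that a countably based pro-$p$ group $G$ has a countable generating set converging to $1$. Let $G=U_0\ge U_1\ge U_2\ge\cdots$ be open normal subgroups forming a base of neighborhoods of $1$. For each $k\ge0$ choose a finite set $X_k\subset U_k$ that generates $U_k$ modulo $U_{k+1}$. By induction, $X_0\cup\dots\cup X_k$ generates $G$ modulo $U_{k+1}$. So $\bigcup_kX_k$ generates $G$ topologically, and all but finitely many of its elements lie in any given $U_k$. List these elements as a sequence, padded with $1$'s if there are only finitely many, and send the basis $Y$ to this sequence. The map converges to $1$, so the free pro-$p$ group on $Y$ maps continuously onto $G$.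

Taking $G=\Gamma$, the free pro-$p$ group of infinite rank $d$ maps onto $\Gamma$, and by Theorem B it maps onto $Q$. Finally, the free prosoluble group of rank $d$ maps continuously onto the free pro-$p$ group of rank $d$: the latter is prosoluble and its basis converges to $1$, so the bijection of bases extends, and the image contains the basis. So it also maps onto $Q$. $\square$

**Proof of part 2.** By its definition as an inverse limit, $\Gamma$ is a closed *subgroup* of $\prod_k\Gamma_k$. We show that it is also an abstract *image* of it. Fix a non-principal ultrafilter $\mathcal U$ on $\mathbb N$. Recall that $\mathcal U$ is a family of subsets of $\mathbb N$ that is closed under supersets and finite intersections, does not contain $\emptyset$, contains one of $A$, $\mathbb N\setminus A$ for every $A$, and contains every cofinite set. If a sequence $(\mu_k)$ with values in the finite set $F$ is defined for all large $k$, there is exactly one $\mu\in F$ with $\{k:\mu_k=\mu\}\in\mathcal U$. It is the $\mathcal U$-limit of the sequence. For instance, the sequence $0,1,0,1,\dots$ has limit $0$ or $1$, depending on which of the two sets of indices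 lies in $\mathcal U$.

**Step 1: a ring homomorphism $\lambda:\prod_k\Lambda_k\to\Lambda$.** Given $(f_k)$, let the coefficient of a monomial $M$ in $\lambda((f_k))$ be the $\mathcal U$-limit of the coefficients of $M$ in $f_k$; these are defined for all large $k$. Clearly $\lambda$ is additive and $\lambda(1)=1$. For large $k$, the coefficient of $M$ in $f_kg_k\in\Lambda_k$ is the usual finite sum, over the factorizations $M=M'M''$, of products of coefficients of $M'$ in $f_k$ and $M''$ in $g_k$. On some set in $\mathcal U$ all of these finitely many coefficients equal their limits, so the coefficient of $M$ in $f_kg_k$ equals that of $M$ in $\lambda((f_k))\lambda((g_k))$ there. So $\lambda$ is multiplicative. If $\pi_k:\Lambda\to\Lambda_k$ is the projection, then for large $k$ the coefficient of $M$ in $\pi_k(f)$ is that in $f$, so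
$$\lambda\big((\pi_k(f))_k\big)=f\qquad(f\in\Lambda). \tag{6}$$

**Step 2: passing to groups.** The homomorphism $\lambda$ induces a homomorphism
$$\prod_k\mathrm{SL}_3(\Lambda_k)=\mathrm{SL}_3\Big(\prod_k\Lambda_k\Big)\to\mathrm{SL}_3(\Lambda).$$
Constant terms go to their $\mathcal U$-limit, so $\lambda$ sends $\prod_k\mathfrak m_k$ into $R$, and $\prod_k\Gamma_k$ is carried into $\Gamma$. By (6), each $g\in\Gamma$ is the image of $(\pi_k(g))_k\in\prod_k\Gamma_k$, so the map $\prod_k\Gamma_k\to\Gamma$ is onto. Composing with $\Gamma\to Q$ and using Theorem B, the group $\prod_k\Gamma_k$ has the nontrivial perfect image $Q$. $\square$
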